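# Burnside rings and tables of marks: from squarefree order to a counterexample

## 1. Marks and congruences in orders $p$ and $6$

For a finite group $G$ let $\mathfrak C(G)$ be the set of conjugacy classes of subgroups of $G$, ordered so that orders of subgroups do not decrease. If $X$ is a finite $G$-set and $H\le G$, then $X^H$ is the set of points fixed by $H$; its size depends only on the class of $H$.

**Definition.** The *table of marks* of $G$ is the square matrix with $H,K$-entry $\#(G/K)^H$, for $H,K\in\mathfrak C(G)$. The *Burnside ring* $B(G)$ is the subring of $\mathbb Z^{\mathfrak C(G)}$ spanned by the columns of this table. For $x\in\mathbb Z^{\mathfrak C(G)}$ we write $x(H)$ for the coordinate at the class of $H$, and $W(H)=N_G(H)/H$.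

The span is a ring because a product of transitive $G$-sets is again a disjoint union of orbits, and the column of $G/G$ is the identity. The coset $gK$ is fixed by $H$ iff $g^{-1}Hg\le K$. So $\#(G/K)^H\neq0$ iff $H$ is conjugate to a subgroup of $K$ ("$H$ is subconjugate to $K$"). The table is therefore triangular, and its diagonal entries are $\#(G/K)^K=|W(K)|$.

**Definition.** Let $\psi:\mathfrak C(G)\to\mathfrak C(Q)$ be a bijection, and write $H'$ for a representative of $\psi([H])$. Then $\psi$ is an *isomorphism of tables of marks* if $\#(Q/K')^{H'}=\#(G/K)^H$ for all $H,K\le G$.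

Isomorphic tables give isomorphic Burnside rings. The map $x\mapsto x\circ\psi$ is a ring isomorphism $\mathbb Z^{\mathfrak C(Q)}\to\mathbb Z^{\mathfrak C(G)}$, and it carries the column of $K'$ to the column of $K$, so it maps $B(Q)$ onto $B(G)$. These notes are about the converse: *if $B(G)\cong B(Q)$ as rings, must $G$ and $Q$ have isomorphic tables of marks?*

**Order $p$.** For $G=C_p$ the columns are $(p,0)$ and $(1,1)$ (coordinates at $1$ and $C_p$). So $B(C_p)=\{(x,y)\in\mathbb Z^2: x\equiv y \pmod p\}$. Swapping the coordinates is a ring automorphism. An isomorphism of Burnside rings therefore need not send the trivial subgroup to the trivial subgroup.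

**Order $6$.** Rows and columns are ordered by $1,C_2,C_3,G$:
$$S_3:\ \begin{pmatrix}6&3&2&1\\0&1&0&1\\0&0&2&1\\0&0&0&1\end{pmatrix},\qquad C_6:\ \begin{pmatrix}6&3&2&1\\0&3&0&1\\0&0&2&1\\0&0&0&1\end{pmatrix}.$$
Looking down the columns, both rings satisfy $x(1)\equiv x(C_2)$ and $x(C_3)\equiv x(G)$ modulo $2$, and $x(1)\equiv x(C_3)$ modulo $3$. In $C_6$ we also have $x(C_2)\equiv x(C_6)$ modulo $3$. In $S_3$ this fails, because the second column has $x(C_2)=1$ and $x(S_3)=0$. This extra congruence distinguishes the two rings, and the next two sections turn the observation into a theorem about all groups of squarefree order.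

## 2. What a ring isomorphism preserves

For a prime $r$ define a relation on $\mathfrak C(G)$ by
$$H\sim_r K\iff x(H)\equiv x(K)\pmod r\ \text{ for all }x\in B(G).\tag{1}$$

**Lemma 1.** Every ring isomorphism $f:B(Q)\to B(G)$ has the form $f(y)(H)=y(\Phi(H))$ for a bijection $\Phi:\mathfrak C(G)\to\mathfrak C(Q)$. For every prime $r$ we have $H\sim_rK$ iff $\Phi(H)\sim_r\Phi(K)$.

*Proof.* The table is triangular with nonzero diagonal, so $\mathbb Q\otimes B(Q)=\mathbb Q^{\mathfrak C(Q)}$. A ring homomorphism $B(Q)\to\mathbb Z$ extends to a $\mathbb Q$-algebra homomorphism $\mathbb Q^{\mathfrak C(Q)}\to\mathbb Q$. It sends the coordinate idempotents to orthogonal idempotents of $\mathbb Q$ with sum $1$, so exactly one goes to $1$, and the homomorphism is a coordinate map. Hence the ring homomorphisms $B(Q)\to\mathbb Z$ are the maps $y\mapsto y(L)$, and they are distinct for distinct classes $L$. For each $H$, the map $y\mapsto f(y)(H)$ is such a homomorphism, so it equals $y\mapsto y(\Phi(H))$ for a unique $\Phi(H)$. The same construction for $f^{-1}$ gives the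 inverse of $\Phi$. Finally, $f(y)$ runs through $B(G)$ as $y$ runs through $B(Q)$, so the condition (1) for $H,K$ is the condition (1) for $\Phi(H),\Phi(K)$. $\square$

Recall that $O^p(H)$ is the smallest normal subgroup of $H$ whose quotient is a $p$-group. It satisfies $O^p(O^p(H))=O^p(H)$, since $O^p(O^p(H))$ is characteristic in $O^p(H)$, hence normal in $H$, of $p$-power index. For instance $O^2(S_3)=C_3$ and $O^3(S_3)=S_3$, while $O^3(C_6)=C_2$. The following is a theorem of A. Dress (*A characterisation of solvable groups*, Math. Z. 110 (1969)); here is a proof.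

**Lemma 2 (Dress).** $H\sim_pK$ iff $O^p(H)$ and $O^p(K)$ are conjugate in $G$.

*Proof.* Let $J=O^p(H)$. For a finite $G$-set $X$ the $p$-group $H/J$ acts on $X^J$ with fixed point set $X^H$, so $\#X^H\equiv\#X^J\pmod p$. Thus $H\sim_pO^p(H)$ always, and "if" follows.

For "only if" we may replace $H,K$ by $J=O^p(H)$ and $J'=O^p(K)$. Let $R\le N_G(J)$ be the preimage of a Sylow $p$-subgroup of $N_G(J)/J$. Suppose $L=O^p(L)$ and $g^{-1}Lg\le R$. Then $g^{-1}Lg$ has trivial image in the $p$-group $R/J$, so $g^{-1}Lg\le J$. With $L=J$ this gives $g\in N_G(J)$, so $\#(G/R)^J=|N_G(J):R|$, which is prime to $p$. Since $J\sim_pJ'$, also $\#(G/R)^{J'}\not\equiv0\pmod p$, so some conjugate of $J'$ lies in $R$, hence in $J$. By symmetry some conjugate of $J$ lies in $J'$. Comparing orders, $J$ and $J'$ are conjugate. $\square$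

## 3. Squarefree order: the ring determines the table

**Theorem 3.** If $|G|$ is squarefree and $B(G)\cong B(Q)$, then $|Q|=|G|$ and $G,Q$ have isomorphic tables of marks.

*Proof.* Let $\Phi:\mathfrak C(G)\to\mathfrak C(Q)$ be the bijection of Lemma 1. Let $\pi$ be the set of primes dividing $|G|$.

**Step 1: name the classes of subgroups by sets of primes.** A group of squarefree order is solvable. Indeed, let $p$ be the smallest prime divisor of its order and $P$ a Sylow $p$-subgroup. The order of $N(P)/C(P)$ divides $p-1$ and has only prime divisors $\ge p$, so $N(P)=C(P)$. Burnside's transfer theorem (a Sylow subgroup central in its normalizer has a normal complement) gives a normal $p$-complement, and we induct. Every subgroup of $G$ has order prime to its index, so it is a Hall subgroup. By Hall's theorem there is, for each $S\subseteq\pi$, exactly one class of subgroups of order $\prod_{q\in S}q$. Write $H_S$ for a member. So $\mathfrak C(G)$ is the set of subsets of $\pi$.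

**Step 2: show $|Q|=|G|$.** If $O^p(H)=J$, then $|H|$ is $|J|$ or $p|J|$, so by Lemma 2 and Step 1 each $\sim_p$-class of $G$ has at most two elements. In $Q$ all $p$-subgroups $P$ have $O^p(P)=1$, so they all lie in one $\sim_p$-class. There is one of each order $1,p,\dots,p^{v}$ with $v=v_p(|Q|)$, so this class has at least $1+v$ elements. Since $\Phi$ preserves $\sim_p$, we get $v_p(|Q|)\le1$. In either group, $p$ divides the order iff some $\sim_p$-class is not a singleton: if $p$ divides the order, then $1\sim_pC_p$; otherwise $O^p(H)=H$ for all $H$. So the same primes divide $|G|$ and $|Q|$, both orders are squarefree, and $|Q|=|G|$. Step 1 also applies to $Q$, and $\mathfrak C(Q)$ is the set of subsets of the same $\pi$.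

**Step 3: describe $\sim_p$ by nontrivial actions on $C_p$.** For $p\in\pi$ let $A(p)=A_G(p)$ be the set of $q\in\pi\setminus\{p\}$ such that $H_{\{p,q\}}$ has no normal subgroup of order $q$. (For $S_3$: $A(3)=\{2\}$, $A(2)=\emptyset$. For $C_6$ both are empty.) Let $p\notin S$ and $H=H_{S\cup\{p\}}$. We claim that
$$H\text{ has a normal }p\text{-complement}\iff S\cap A(p)=\emptyset.\tag{2}$$
If $H$ has a normal $p$-complement, then so does each subgroup of $H$ of order $pq$ with $q\in S$. That complement is a normal subgroup of order $q$, so $q\notin A(p)$. Conversely, suppose $H$ has no normal $p$-complement, and let $P$ be a Sylow $p$-subgroup of $H$, of order $p$. By Burnside's theorem $N_H(P)\ne C_H(P)$. Let $q$ be a prime dividing $|N_H(P):C_H(P)|$. It divides $p-1$, so $q\ne p$ and $q\in S$. A subgroup $R$ of order $q$ of $N_H(P)$ is a Sylow subgroup there. It does not lie in $C_H(P)$, since otherwise $q\nmid|N_H(P):C_H(P)|$. So $PR$ is a nonabelian group of order $pq$ with $P$ normal. A normal subgroup of order $q$ would make it abelian, so there is none,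 and $q\in A(p)$. This proves (2).

Now let $p\notin S$. Then $O^p(H_S)=H_S$, so by Lemma 2 we have $S\sim_pS\cup\{p\}$ iff $O^p(H_{S\cup\{p\}})$ has order $|H_S|$, i.e. iff $H_{S\cup\{p\}}$ has a normal $p$-complement. By (2),
$$S\sim_pS\cup\{p\}\iff S\cap A(p)=\emptyset\qquad(p\notin S).\tag{3}$$
There are no other relations $\sim_p$ between distinct classes, because two distinct related classes have orders $|J|$ and $p|J|$ with $p|J|$ squarefree.

**Step 4: compute the table of marks from $A$.** If $S\not\subseteq T$, then $\#(G/H_T)^{H_S}=0$. Let $S\subseteq T$ and choose $H_S\le H_T$. If $g^{-1}H_Sg\le H_T$, then by Hall's theorem in $H_T$ there is $h\in H_T$ with $g^{-1}H_Sg=h^{-1}H_Sh$, so $gh^{-1}\in N_G(H_S)$. Hence $\{g:g^{-1}H_Sg\le H_T\}=N_G(H_S)H_T$ and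
$$\#(G/H_T)^{H_S}=\frac{|N_G(H_S)|}{|N_{H_T}(H_S)|}.$$
A prime $p\notin S$ divides $|N_G(H_S)|$ iff $H_S$ is normal in some subgroup of order $p|H_S|$. All such subgroups are conjugate to $H_{S\cup\{p\}}$, in which the subgroups of order $|H_S|$ form one class, so by (2) this happens iff $S\cap A(p)=\emptyset$. Since $S\subseteq T$ and $A_{H_T}(p)=A_G(p)\cap T$, the same criterion holds in $H_T$ for $p\in T\setminus S$. Dividing,
$$\#(G/H_T)^{H_S}=\prod_{p\in\pi\setminus T,\ S\cap A(p)=\emptyset}p\qquad(S\subseteq T).\tag{4}$$
So if $A_G=A_Q$, then $S\mapsto S$ is an isomorphism of tables of marks.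

**Step 5: move $\Phi(\emptyset)$ back to $\emptyset$.** By (3), and since $p\notin A(p)$, a set $S$ (containing $p$ or not) lies in a non-singleton $\sim_p$-class iff $S\cap A(p)=\emptyset$. So $S$ lies in non-singleton classes for all $p\in\pi$ iff $S\subseteq Z:=\pi\setminus\bigcup_pA(p)$. The empty set has this property in $G$, so $T:=\Phi(\emptyset)\subseteq Z_Q$. The map $\sigma:S\mapsto S\,\triangle\,T$ is an involution of $\mathfrak C(Q)$ preserving every $\sim_p$. Indeed, a pair $\{S,S\cup\{p\}\}$ with $S\cap A_Q(p)=\emptyset$ goes to a pair differing by $p$, whose lower member $S'=(S\,\triangle\,T)\setminus\{p\}$ satisfies $S'\cap A_Q(p)=S\cap A_Q(p)=\emptyset$, because neither $T$ nor $\{p\}$ meets $A_Q(p)$. (For $C_p$, $\sigma$ with $T=\{p\}$ is the swap of Section 1.) Replacing $\Phi$ by $\sigma\circ\Phi$, we keep a bijection preserving all relations, and now $\Phi(\emptyset)=\emptyset$.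

**Step 6: read off $A$.** The only other element of the $\sim_q$-class of $\emptyset$ is $\{q\}$, in both groups. So $\Phi(\{q\})=\{q\}$ for all $q\in\pi$. For $q\ne p$, $\{q\}$ lies in a non-singleton $\sim_p$-class iff $q\notin A(p)$. Hence $A_G=A_Q$, and Step 4 finishes the proof. $\square$

What changes in general? Steps 5 and 6 use the ring only to find the sets $A(p)$. The containments come for free: in Step 4, "$H_S$ is subconjugate to $H_T$" is read off from the orders as $S\subseteq T$. For general orders a name such as an order no longer identifies a class, and the ring would have to supply the containments itself. So we first ask exactly what information about subgroups enters the ring.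

## 4. The congruences that cut out $B(G)$

For a prime $r$ let $\mathbb Z_{(r)}$ be the ring of fractions with denominator prime to $r$, and $B(G)_{(r)}=\mathbb Z_{(r)}B(G)\subseteq\mathbb Z_{(r)}^{\mathfrak C(G)}$.

**Lemma 4.** For each $H$ let $P_H$ be a Sylow $r$-subgroup of $W(H)$. Then $x\in\mathbb Z_{(r)}^{\mathfrak C(G)}$ lies in $B(G)_{(r)}$ iff for every $H$
$$\sum_{w\in P_H}x(\langle w\rangle H)\equiv0\pmod{|P_H|},\tag{5}$$
where $\langle w\rangle H$ is the preimage of $\langle w\rangle\le W(H)$ in $N_G(H)$. Moreover $B(G)=\mathbb Z^{\mathfrak C(G)}\cap\bigcap_rB(G)_{(r)}$.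

*Proof.* *Necessity.* If $X$ is a finite $G$-set, then $P_H$ acts on $X^H$, and $w$ fixes exactly $X^{\langle w\rangle H}$. The orbit-counting lemma gives $\sum_w\#X^{\langle w\rangle H}=|P_H|\cdot\#(\text{orbits})$. Take $\mathbb Z_{(r)}$-linear combinations.

*Sufficiency, by comparing indices.* Consider $\mathbb Z_{(r)}^{\mathfrak C(G)}\to\prod_H\mathbb Z/|P_H|$, $x\mapsto\bigl(\sum_wx(\langle w\rangle H)\bigr)_H$. The component at $H$ involves $x(H)$ with coefficient $1$ (from $w=1$) and otherwise only $x(K)$ with $|K|>|H|$. So we can solve for $x$ from the largest subgroups downwards, and the map is surjective. Its kernel has index $\prod_H|P_H|$. The kernel contains $B(G)_{(r)}$, whose index is the $r$-part of the determinant of the table of marks, i.e. of $\prod_H|W(H)|$. The two indices agree, so the kernel is $B(G)_{(r)}$.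

*Last statement.* If $x\in\mathbb Z^{\mathfrak C(G)}$ lies in every $B(G)_{(r)}$, then for each $r$ the class of $x$ in the finite group $\mathbb Z^{\mathfrak C(G)}/B(G)$ is killed by an integer prime to $r$. So the class is $0$. $\square$

If $r\nmid|G|$, the condition is empty. The relation $\sim_r$ does not change if $B(G)$ is replaced by $B(G)_{(r)}$ in (1), because each $x\in B(G)_{(r)}$ has a multiple $nx\in B(G)$ with $n$ prime to $r$.

The condition (5) at $H$ compares $H$ only with groups $\langle w\rangle H$ in which $H$ is *normal* with cyclic quotient of prime-power order. The table of marks, on the other hand, sees every containment. In $S_3$, for example, (5) for $r=3$ and $H=C_2$ is empty, since $W(C_2)=1$. The containment $C_2\le S_3$ appears in the table but in no single congruence. We look for groups in which this difference is decisive.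

## 5. Subgroups and marks of $V\rtimes A$

We want a family where everything can be computed. Let $\ell$ be an odd prime, let $p,s_1,\dots,s_k$ be distinct primes $\equiv1\pmod\ell$, and for each such prime $r$ fix $\zeta_r\in\mathbb F_r^*$ of order $\ell$. Put $A=\mathbb F_\ell^d$, $N=\mathbb F_p^2$, $S=C_{s_1}\times\dots\times C_{s_k}$, $V=N\times S$. Let $\lambda,\mu$ be linearly independent linear forms on $A$, and $\kappa_1,\dots,\kappa_k$ nonzero linear forms. Let $G=V\rtimes A$, where $a\in A$ acts on $N$ by $(u,v)\mapsto(\zeta_p^{\lambda(a)}u,\zeta_p^{\mu(a)}v)$ and on $C_{s_i}=\mathbb F_{s_i}$ by multiplication by $\zeta_{s_i}^{\kappa_i(a)}$. Subgroups of $A$ and of $N$ are the same as subspaces. Put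
$$K_\lambda=\ker\lambda,\quad K_\mu=\ker\mu,\quad D=K_\lambda\cap K_\mu,\quad K_i=\ker\kappa_i,\quad c=\ker(\lambda-\mu).$$
So $K_i$ is the kernel of $A$ on $C_{s_i}$; $K_\lambda,K_\mu$ are the kernels on $N_1=\mathbb F_p\times0$ and $N_2=0\times\mathbb F_p$; and $D$ is the kernel on $N$. Also $D\le c$, $c\cap K_\lambda=c\cap K_\mu=D$ and $|A:c|=\ell$.

*Lines of $N$.* The subspaces $0,N_1,N_2,N$ are $A$-invariant. The other lines are $\langle(1,y)\rangle$ with $y\ne0$, and $a$ sends $\langle(1,y)\rangle$ to $\langle(1,\zeta_p^{\mu(a)-\lambda(a)}y)\rangle$. So each of these $p-1$ lines has stabilizer $c$. The orbits have size $\ell$ and correspond to the cosets of $\langle\zeta_p\rangle$ in $\mathbb F_p^*$; as sets of lines they do not depend on $\lambda,\mu$. Choose representatives $M_1,\dots,M_m$, where $m=(p-1)/\ell\ge1$. For $I\subseteq\{1,\dots,k\}$ let $T_I=\prod_{i\in I}C_{s_i}$.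

**Lemma 5.** $\mathfrak C(G)$ is the set of distinct symbols $[M,I,E]$, the class of $(M\times T_I)E$, where $I\subseteq\{1,\dots,k\}$ and either $M\in\{0,N_1,N_2,N\}$, $E\le A$, or $M=M_j$, $E\le c$.

*Proof.* Let $H\le G$ and $U=H\cap V$. Since $V$ is a normal subgroup of order prime to $\ell$ with $G/V\cong A$, a Sylow $\ell$-subgroup of $H$ is a complement of $U$ in $H$. As $A$ is a Sylow $\ell$-subgroup of $G$, after conjugation this complement is some $E\le A$. Then $H=UE$ with $U$ $E$-invariant. The subgroups of $V$ are $U=M\times T_I$ with $M\le N$, and all $T_I$ are $A$-invariant, so $U$ is $E$-invariant iff $M$ is. If $UE$ and $U'E'$ are conjugate by $va$ ($v\in V$, $a\in A$), then $E=E'$, as one sees in the abelian group $G/V\cong A$. Intersecting with $V$, and using that $V$ is abelian, $U'=aU$. Conversely $a(UE)a^{-1}=(aU)E$. So classes correspond to $E\le A$ together with an $A$-orbit of $E$-invariant subgroups $U$. $\square$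

**Lemma 6.** Let $H=UE$ and $K=U'E'$ represent $[M,I,E]$ and $[M',I',E']$, and let $A_M$ be the stabilizer of $M$ in $A$.

(i) $\#(G/K)^H=0$ unless $E\le E'$ and $I\subseteq I'$. In that case
$$\#(G/K)^H=\#\{a\in A: aM\le M'\}\cdot|C_{V/U'}(E)|\,/\,|E'|.\tag{6}$$

(ii) The elements of $V$ normalizing $H$ have image in $W(H)$ a normal subgroup isomorphic to $C_{V/U}(E)$, of order prime to $\ell$. The image of $A_M$ is a Sylow $\ell$-subgroup of $W(H)$ isomorphic to $A_M/E$. So $|W(H)|=|C_{V/U}(E)|\cdot|A_M:E|$.

(iii) $C_{V/U}(E)\cong C_{N/M}(E)\times\prod_{i\notin I,\,E\le K_i}C_{s_i}$. Here $C_N(E)$ is $N$ if $E\le D$; $N_1$ if $E\le K_\lambda$, $E\not\le D$; $N_2$ if $E\le K_\mu$, $E\not\le D$; and $0$ otherwise. Further, $C_{N/M}(E)$ is all of $N/M$ if ($M=N_1$ and $E\le K_\mu$), or ($M=N_2$ and $E\le K_\lambda$), or ($M=M_j$ and $E\le D$). In the remaining cases with $M\neq0$ it is $0$.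

*Proof.* (i) Let $g=va$. Then $g^{-1}Hg\le K$ iff $v^{-1}(UE)v\le aKa^{-1}=(aU')E'$. As $V$ is abelian, $v^{-1}Uv=U$, and $v^{-1}ev=(v^{-1}\cdot eve^{-1})e$. So the condition says: $U\le aU'$, $E\le E'$, and (written additively) $ev-v\in aU'$ for all $e\in E$. The last condition means that $v$ lies in the preimage of $C_{V/aU'}(E)$. That preimage has $|U'|\cdot|C_{V/U'}(E)|$ elements, because $a$ induces an isomorphism $V/U'\to V/aU'$ commuting with $E$. The condition $a^{-1}U\le U'$ means $I\subseteq I'$ and $a^{-1}M\le M'$. Counting the $g$ and dividing by $|K|=|U'||E'|$ gives (6).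

(ii) Take $K=H$ in the computation. Then $N_G(H)$ consists of the $va$ with $a\in A_M$ and $v\in\tilde U$, where $\tilde U$ is the preimage of $C_{V/U}(E)$ in $V$. We have $\tilde U\cap H=U$, and $A_M\cap H=E$: if $ue\in A$ with $u\in U$, $e\in E$, then $u\in V\cap A=1$. So the images of $\tilde U$ and $A_M$ in $W(H)$ are $\tilde U/U$ and $A_M/E$. The image of $\tilde U=V\cap N_G(H)$ is normal.

(iii) $V/U$ is the direct product of $N/M$ and the $C_{s_i}$ with $i\notin I$, and $E$ fixes a nonzero element of $C_{s_i}$ iff $E\le K_i$. A vector of $N$ is fixed iff both coordinates are. As $E$-modules, $N/N_1\cong N_2$ and $N/N_2\cong N_1$. For $M=M_j$ we have $E\le c$, so $e\in E$ acts on $N$ as the scalar $\zeta_p^{\lambda(e)}$. The action on $N/M_j$ is trivial iff $E\le c\cap K_\lambda=D$. $\square$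

By (6), apart from incidences of $E$ with the $K$'s and $D$, the groups enter the table only through the relation $E\le E'$.

**A first attempt in rank two.** The hyperplane $c$ is the part of the data that we can hope to move without the ring noticing. The smallest rank is $d=2$, so take $k=1$, $\lambda=a_1$, $\mu=ta_2$, $\kappa_1=a_1+a_2$, with $t\ne0,-1$. Then $K_\lambda=\langle(0,1)\rangle$, $K_\mu=\langle(1,0)\rangle$, $K_1=\langle(1,-1)\rangle$, $c_t=\langle(t,1)\rangle$ are four distinct lines of $A$, and $D=0$. Changing $t$ to another $u\ne0,-1$ moves the fourth line while the other three are fixed. *But the tables of marks of these groups are isomorphic.* Choose a permutation $\theta$ of the subspaces of $\mathbb F_\ell^2$ that preserves dimension, fixes $K_\lambda,K_\mu,K_1$ and sends $c_t$ to $c_u$. Since there are no inclusions between distinct lines, $\theta$ preserves inclusion. So $[M,I,E]\mapsto[M,I,\theta(E)]$ is a well-defined bijection. It preserves every ingredient of (6): the conditions $E\le E'$ and $I\subseteq I'$; the order $|E'|$; the numbers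 $\#\{a:aM\le M'\}$ (which are $|A|$ or $0$, except that the number is $|c_t|=|c_u|=\ell$ for $M=M'=M_j$); and $|C_{V/U'}(E)|$, which by Lemma 6(iii) depends only on whether $E$ lies in $K_1,K_\lambda,K_\mu,D$.

The attempt breaks down because the subspace lattice of $\mathbb F_\ell^2$ admits every permutation of its lines. This suggests what to do. Take $d=3$. Then the subspace lattice of $A$ is rigid by the fundamental theorem of projective geometry, so the table can measure the position of the plane $c$. The lattice of subgroups *inside* the plane $c$ is still as flexible as above. And by Lemma 4 the ring should mostly compare $[M_j,I,E]$ with $[M_j,I,E']$ for $E,E'\le c$, so it should feel only the flexible lattice.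

## 6. The groups $G_t$

From now on $d=k=3$ and $t\in\mathbb F_\ell^*$. Let $p,s_1,s_2,s_3$ be distinct primes $\equiv1\pmod\ell$ (they exist by Dirichlet's theorem), fixed together with the $\zeta_r$. Let $G_t=V\rtimes A$ with
$$\lambda=a_1,\quad\mu=ta_2,\quad\kappa_1=a_3,\quad\kappa_2=a_1+a_3,\quad\kappa_3=a_2+a_3.$$
Explicitly, $a=(a_1,a_2,a_3)$ acts on $N$ by $(u,v)\mapsto(\zeta_p^{a_1}u,\zeta_p^{ta_2}v)$, and on $C_{s_1},C_{s_2},C_{s_3}$ by $\zeta_{s_1}^{a_3}$, $\zeta_{s_2}^{a_1+a_3}$, $\zeta_{s_3}^{a_2+a_3}$. So
$$K_1=\{a_3=0\},\quad K_2=\{a_1+a_3=0\},\quad K_3=\{a_2+a_3=0\},\quad K_\lambda=\{a_1=0\},\quad K_\mu=\{a_2=0\},$$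
$D=\{(0,0,*)\}$, and only $c_t=\{a_1=ta_2\}$ depends on $t$.

**Theorem 7.** Let $\ell\ge5$ and $t\ne u$ in $\mathbb F_\ell\setminus\{0,1\}$. Then $B(G_t)\cong B(G_u)$, but the tables of marks of $G_t$ and $G_u$ are not isomorphic. The ring isomorphism can be induced by a bijection $\mathfrak C(G_t)\to\mathfrak C(G_u)$ preserving $|H|$ and $|N(H)|$ for every class, and it then matches the classes of the regular sets $G_t/1$ and $G_u/1$. For example, take $\ell=5$, $p=11$, $\{s_i\}=\{31,41,61\}$, $t=2$, $u=3$.

**Theorem 8.** Let $\ell\ge3$ and $t,u\in\mathbb F_\ell^*$. The tables of marks of $G_t,G_u$ are isomorphic iff $t=u$, while $B(G_t)\cong B(G_u)$ iff $t=u$ or $t,u\ne1$. Hence for every $n$ there are $n$ finite groups with pairwise isomorphic Burnside rings and pairwise non-isomorphic tables of marks (take $\ell\ge n+2$ and $t\in\mathbb F_\ell\setminus\{0,1\}$).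

So the answer to the question of Section 1 is no. The groups are metabelian ($V$ and $G_t/V$ are abelian). They are supersolvable ($N_1,N_2,C_{s_1},C_{s_2},C_{s_3}$ are normal of prime order, and $A$ is elementary abelian). Their Sylow subgroups $N,C_{s_i},A$ are elementary abelian. The order in the example is $11^2\cdot31\cdot41\cdot61\cdot5^3=1\,172\,656\,375$, and it is the smallest order given by Theorem 7. For $\ell=5$ the primes $\equiv 1\pmod 5$ begin $11,31,41,61$. For $\ell\ge7$ the $j$-th smallest prime $\equiv1\pmod\ell$ is $\equiv1\pmod{2\ell}$, hence at least $14j+1$, so the order is at least $15^2\cdot29\cdot43\cdot57\cdot7^3>5\cdot10^9$.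

## 7. The congruences for $G_t$

The purpose of this section is to list all conditions (5) for $G_t$ and to see where $t$ enters. Let $H=UE$ represent $[M,I,E]$.

**The prime $\ell$.** By Lemma 6(ii), $P_H\cong A_M/E$, and for $a\in A_M$ the group $\langle aE\rangle H$ is $U\cdot E\langle a\rangle$. The condition is
$$\sum_{aE\in A_M/E}x[M,I,E\langle a\rangle]\equiv0\pmod{|A_M:E|}.\tag{7}$$
For $M\in\{0,N_1,N_2,N\}$ we have $A_M=A$. For $M=M_j$ we have $A_M=c_t\cong C_\ell^2$. The condition for $E=c_t$ is empty. For $E=L$ of order $\ell$ it is $x[M_j,I,L]+(\ell-1)x[M_j,I,c_t]\equiv0\pmod\ell$. For $E=1$ each $L$ contributes its $\ell-1$ generators, and $x[M_j,I,1]$ occurs once. So for $M=M_j$ the conditions (7) are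
$$x[M_j,I,L]\equiv x[M_j,I,c_t]\ (\mathrm{mod}\ \ell)\ \text{ for each }L,\qquad x[M_j,I,1]+(\ell-1)\sum_Lx[M_j,I,L]\equiv0\ (\mathrm{mod}\ \ell^2),\tag{8}$$
with $L$ running over the subgroups of order $\ell$ of $c_t$.

**The primes $s_i$.** By Lemma 6, $P_H=1$ unless $i\notin I$ and $E\le K_i$. In that case $P_H$ is the image of $C_{s_i}$, and each of its $s_i-1$ nontrivial elements leads to $[M,I\cup\{i\},E]$. So the conditions are
$$x[M,I,E]\equiv x[M,I\cup\{i\},E]\pmod{s_i}\quad\text{whenever }i\notin I,\ E\le K_i.\tag{9}$$

**The prime $p$.** By Lemma 6, $P_H\cong C_{N/M}(E)$, and $w\in C_{N/M}(E)$ leads to $[M+\langle w\rangle,I,E]$ (with $M+\langle w\rangle$ replaced by the representative of its $A$-orbit). For $M=0$ and $E\le D$ all $w\in N$ occur. Each line contributes $p-1$ nonzero vectors, and the lines are $N_1$, $N_2$ and $\ell$ lines in the orbit of each $M_j$. So the conditions are: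

* $M=0$, $E\le D$: $\ x[0,I,E]+(p-1)\bigl(x[N_1,I,E]+x[N_2,I,E]+\ell\sum_jx[M_j,I,E]\bigr)\equiv0\pmod{p^2}$;
* $M=0$, $E\le K_\lambda$, $E\not\le D$: $\ x[0,I,E]\equiv x[N_1,I,E]\pmod p$;
* $M=0$, $E\le K_\mu$, $E\not\le D$: $\ x[0,I,E]\equiv x[N_2,I,E]\pmod p$;
* $M=N_1$, $E\le K_\mu$: $\ x[N_1,I,E]\equiv x[N,I,E]\pmod p$;
* $M=N_2$, $E\le K_\lambda$: $\ x[N_2,I,E]\equiv x[N,I,E]\pmod p$;
* $M=M_j$, $E\le D$: $\ x[M_j,I,E]\equiv x[N,I,E]\pmod p$.

In all other cases $P_H=1$. Now look at the symbols $[M_j,I,E]$, the only ones that depend on $t$. They are compared with symbols having another $M$ only at the prime $p$, and there only for $E\le D$. Within fixed $j$, only subgroups of the plane $c_t$ occur.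

## 8. Four marked lines in $c_t$ and the isomorphism $B(G_t)\cong B(G_u)$

Let $t,u\in\mathbb F_\ell\setminus\{0,1\}$.

**Step 1: match the subgroups of $c_t$ with those of $c_u$.** The subgroups
$$D=\langle(0,0,1)\rangle,\quad c_t\cap K_1=\langle(t,1,0)\rangle,\quad c_t\cap K_2=\langle(t,1,-t)\rangle,\quad c_t\cap K_3=\langle(t,1,-1)\rangle$$
of $c_t$ have order $\ell$ and are pairwise distinct, because $t\ne0,1$. The same holds for $u$. Each plane has $\ell+1$ subgroups of order $\ell$. So there is a bijection $\tau$ from the subgroups of $c_t$ to those of $c_u$ that preserves orders and satisfies $\tau(D)=D$ and $\tau(c_t\cap K_i)=c_u\cap K_i$ for $i=1,2,3$; the remaining $\ell-3$ subgroups of order $\ell$ are matched arbitrarily. For $E\le c_t$ we have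
$$E\le K_i\iff\tau(E)\le K_i,\qquad E\le D\iff\tau(E)\le D,\quad\text{and then }\tau(E)=E.\tag{10}$$
Indeed $D\not\le K_i$, since all three forms take the value $1$ at $(0,0,1)$. So $c_t\ne K_i$, and $E\le K_i$ iff $E\in\{1,c_t\cap K_i\}$; likewise for $u$. Also $E\le D$ iff $E\in\{1,D\}$.

**Step 2: check every congruence.** Define a bijection $\Phi:\mathfrak C(G_t)\to\mathfrak C(G_u)$ by
$$\Phi[M,I,E]=[M,I,E]\ \ (M\in\{0,N_1,N_2,N\}),\qquad\Phi[M_j,I,E]=[M_j,I,\tau(E)].$$
It carries the congruences of Section 7 for $G_t$ exactly onto those for $G_u$: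

* (7) with $M\in\{0,N_1,N_2,N\}$ is identical for $t$ and $u$.
* (8) is symmetric in the subgroups $L$ of order $\ell$, and $\tau$ permutes these into those of $c_u$, with $\tau(c_t)=c_u$, $\tau(1)=1$.
* (9) is preserved because of the first part of (10).
* The $p$-conditions do not involve $t$, and they involve $[M_j,I,E]$ only for $E\le D$, where $\tau(E)=E$.

By Lemma 4, an integral vector $x$ on $\mathfrak C(G_u)$ lies in $B(G_u)$ iff $x\circ\Phi$ lies in $B(G_t)$. So the ring isomorphism $x\mapsto x\circ\Phi$ from $\mathbb Z^{\mathfrak C(G_u)}$ to $\mathbb Z^{\mathfrak C(G_t)}$ maps $B(G_u)$ onto $B(G_t)$, and $B(G_t)\cong B(G_u)$.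

**Step 3: the additional properties.** $\Phi$ preserves $|H|$. By Lemma 6, $|W(H)|$ is the product of $|A_M:E|$, of $|C_{N/M}(E)|$ and of the $s_i$ with $i\notin I$, $E\le K_i$. All of these are preserved by (10), so $|N(H)|=|W(H)||H|$ is preserved. Finally $\Phi(1)=1$, and $G_u/1$ is $|G_u|$ times the indicator of the class of $1$, so it goes to $G_t/1$.

Note that $\Phi$ itself is not an isomorphism of tables when $t\ne u$. The subgroup $c_t$ lies in $M_1c_t$, and by (6) the mark is $\ell^3\cdot1/\ell^2=\ell$, since $c_t$ lies in none of $K_1,K_2,K_3,D$. But the classes $\Phi[0,\emptyset,c_t]=[0,\emptyset,c_t]$ and $\Phi[M_1,\emptyset,c_t]=[M_1,\emptyset,c_u]$ have mark $0$, since $c_t\not\le c_u$. Nor is $\tau$ induced by a linear map $c_t\to c_u$ when $t\neq u$. Such a map would send $(0,0,1)$ to $\alpha(0,0,1)$ and $(t,1,0)$ to $\beta(u,1,0)$. The image $(\beta u,\beta,-\alpha)$ of $(t,1,-1)$ must be a multiple of $(u,1,-1)$, so $\alpha=\beta$. The image $\beta(u,1,-t)$ of $(t,1,-t)$ must be a multiple of $(u,1,-u)$, so $t=u$. It remains to show that *no* bijection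 is an isomorphism of tables.

## 9. The table of marks recovers $t$

Let $t,u\in\mathbb F_\ell^*$ be arbitrary, and let $\psi:\mathfrak C(G_t)\to\mathfrak C(G_u)$ be an isomorphism of tables of marks. We show $t=u$.

**Step 1: elementary invariants.** Nonvanishing of $\#(G/K)^H$ means that $H$ is subconjugate to $K$, so $\psi$ preserves subconjugacy in both directions. In particular $\psi(1)=1$, as $1$ is the least class. Since $\#(G/K)^1=|G:K|$ and $|G_t|=|G_u|$, $\psi$ preserves orders of subgroups. Since $\#(G/K)^K=|W(K)|$, it preserves $|W(K)|$.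

**Step 2: reduce to a linear map of $A$.** The classes of subgroups of $\ell$-power order are the $[0,\emptyset,E]$ with $E\le A$, and $\psi$ matches those of $G_t$ with those of $G_u$. Among them subconjugacy is inclusion $E\le E'$ (look in $G/V\cong A$). So $\psi$ induces an automorphism $\theta$ of the lattice of subspaces of $A=\mathbb F_\ell^3$. By the fundamental theorem of projective geometry (E. Artin, *Geometric Algebra*, Thm. 2.26), $\theta$ is induced by a semilinear bijection; this is where dimension $3$ is used. Since $\mathbb F_\ell$ has no nontrivial automorphisms, $\theta$ is induced by some $b\in GL_3(\mathbb F_\ell)$.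

**Step 3: the fixed frame is preserved.** For $E\le A$, viewed as the class $[0,\emptyset,E]$, Lemma 6 gives $s_i\mid|W(E)|$ iff $E\le K_i$, and $p^2\mid|W(E)|$ iff $E\le D$. These conditions are the same for $t$ and $u$. So $\theta(K_i)\le K_i$ and $\theta(D)\le D$, and by dimension $\theta(K_i)=K_i$ for $i=1,2,3$ and $\theta(D)=D$.

**Step 4: the plane $c_t$ goes to $c_u$.** Let $E\le A$ with $|E|=\ell^2$. Count the classes of subgroups of $G_t$ of order $p\ell^2$ to which $E$ is subconjugate. Such a class is $[M,\emptyset,F]$ with $M$ a line and $|F|=\ell^2$. Looking in $G_t/V$ we get $E\le F$, so $F=E$; conversely $E\le ME$. So the classes are $[N_1,\emptyset,E]$ and $[N_2,\emptyset,E]$, together with $[M_1,\emptyset,E],\dots,[M_m,\emptyset,E]$ exactly when $E\le c_t$, i.e. $E=c_t$. The number is $2+m$ if $E=c_t$ and $2$ otherwise. The same holds in $G_u$ with $c_u$. As $m\ge1$ and $\psi$ preserves orders and subconjugacy, $\theta(c_t)=c_u$.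

**Step 5: the frame is rigid.** Let $b$ act on linear forms by $f\mapsto f\circ b^{-1}$, so that a form with kernel $K$ goes to one with kernel $bK$. Let $x_1,x_2,x_3$ be the coordinate forms. By Step 3 the forms $x_3,\ x_1+x_3,\ x_2+x_3$ defining $K_1,K_2,K_3$ are multiplied by scalars $\alpha,\beta,\gamma$, and the space $\langle x_1,x_2\rangle$ of forms vanishing on $D$ is preserved. Now $x_1=(x_1+x_3)-x_3$ goes to $\beta x_1+(\beta-\alpha)x_3$. This lies in $\langle x_1,x_2\rangle$, so $\beta=\alpha$. Likewise $x_2$ goes to $\gamma x_2+(\gamma-\alpha)x_3$, so $\gamma=\alpha$. The three forms are a basis of the dual space, so $b$ acts on it by the scalar $\alpha$. Hence $b$ is scalar, $\theta$ is the identity, and $c_u=\theta(c_t)=c_t$. Since $(t,1,0)\in c_t=c_u$, we get $t=u$.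

*Proof of Theorem 7.* For $t\ne u$ in $\mathbb F_\ell\setminus\{0,1\}$, Section 8 gives the ring isomorphism with the stated properties, and this section excludes an isomorphism of tables. For $\ell\ge5$ the set $\mathbb F_\ell\setminus\{0,1\}$ has $\ell-2\ge3$ elements, so such pairs exist. In the example, $11,31,41,61$ are primes $\equiv1\pmod5$. $\square$

## 10. The parameter $t=1$

For $t=1$ the lines $c_t\cap K_2=\langle(t,1,-t)\rangle$ and $c_t\cap K_3=\langle(t,1,-1)\rangle$ of Section 8 coincide, and $\tau$ cannot be chosen. The ring does notice this.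

*Proof of Theorem 8.* The groups $G_t$ and $G_u$ are equal for $t=u$, and Section 9 gives the statement on tables. By Section 8, $B(G_t)\cong B(G_u)$ if $t,u\ne1$. It remains to show $B(G_1)\not\cong B(G_t)$ for $t\ne0,1$.

**Step 1: the classes of $\sim_{s_i}$.** By Lemma 4, $B(G_t)_{(s_i)}$ consists of all vectors satisfying (9). These congruences join $[M,I,E]$ and $[M,I\cup\{i\},E]$, for $i\notin I$ and $E\le K_i$, in pairwise disjoint pairs. The indicator vector of any such pair, or of any symbol in no pair, satisfies (9), so it lies in $B(G_t)_{(s_i)}$. Hence there are no relations $\sim_{s_i}$ beyond these pairs, and $[M,I,E]$ lies in a non-singleton $\sim_{s_i}$-class iff $E\le K_i$.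

**Step 2: count.** Consider the number of elements of $\mathfrak C(G_t)$ that lie in non-singleton classes for both $\sim_{s_2}$ and $\sim_{s_3}$. By Lemma 1 it is an invariant of the ring $B(G_t)$. By Step 1 it is the number of symbols with $E\le K_2\cap K_3=\langle(1,1,-1)\rangle$. There are $8$ choices of $I$. For each of the four $M\in\{0,N_1,N_2,N\}$ there are $2$ choices of $E$. For each of the $m$ subspaces $M_j$ there are as many choices as $c_t\cap K_2\cap K_3$ has subgroups. The vector $(1,1,-1)$ lies in $c_t=\{a_1=ta_2\}$ iff $t=1$. So the number is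
$$8(8+2m)\ \text{ for }t=1,\qquad 8(8+m)\ \text{ for }t\ne1.$$
As $m\ge1$, these differ, so $B(G_1)\not\cong B(G_t)$ for $t\ne0,1$.

**Step 3: arbitrarily many groups.** Given $n$, choose an odd prime $\ell\ge n+2$. The $\ell-2\ge n$ groups $G_t$ with $t\in\mathbb F_\ell\setminus\{0,1\}$ have pairwise isomorphic Burnside rings and pairwise non-isomorphic tables of marks. $\square$
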